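# A Fréchet group in ZFC whose square is not Fréchet

## 1. A fan, a convergent sequence, and a product that loses its sequences

Let $S=\{*\}\cup(\omega\times\omega)$. Every point $(n,k)$ is isolated, and the basic neighborhoods of $*$ are
$$U_f=\{*\}\cup\{(n,k):k\ge f(n)\}\qquad(f:\omega\to\omega).$$
So each column $\{n\}\times\omega$ is a sequence converging to $*$, and the columns are otherwise independent of each other. The space is Hausdorff, since $U_f$ misses $(n,k)$ as soon as $f(n)>k$.

Suppose $*\in\overline B$ with $B\subseteq\omega\times\omega$. Some column contains infinitely many points of $B$; otherwise we could choose $f(n)$ larger than every $k$ with $(n,k)\in B$, and $U_f$ would miss $B$. The points of $B$ in that column form a sequence converging to $*$. So in $S$, a point in the closure of a set is always the limit of a sequence from that set.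

Now multiply by a convergent sequence $K=\omega\cup\{\infty\}$ and look at
$$B=\{((n,k),n):n,k\in\omega\}\subseteq S\times K .$$
The point $(*,\infty)$ is in $\overline B$: given $U_f$ and $\{n:n\ge m\}\cup\{\infty\}$, the point $((m,f(m)),m)$ is in both. But no sequence from $B$ converges to $(*,\infty)$. Such a sequence $((n_i,k_i),n_i)$ would have $n_i\to\infty$; pass to a subsequence with $n_i$ strictly increasing, put $f(n_i)=k_i+1$ and $f=0$ elsewhere. Then $U_f$ contains none of the points $(n_i,k_i)$.

All topological groups below are Hausdorff.

**Definition.** A space $X$ is *Fréchet* (Fréchet–Urysohn) if whenever $x\in\overline A$, $A\subseteq X$, there is a sequence of points of $A$ converging to $x$. A *Fréchet group* is a topological group whose underlying space is Fréchet. Products of groups carry the product topology and coordinatewise multiplication.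

So the product of two Fréchet spaces need not be Fréchet. The fan is far from homogeneous, and we multiplied it by a different space. What if the space is a group, and we multiply it by itself? Under additional set-theoretic assumptions, such as CH, or MA + $\neg$CH, there is a Fréchet group $G$ with $G\times G$ not Fréchet. The problem, from "Convergence preserving mappings on topological groups", is whether ZFC alone gives such a group. It does.

**Theorem 1 (ZFC).** There is a Fréchet group $G$ such that $G\times G$ is not Fréchet (it is not even countably tight).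

**Theorem 2 (ZFC).** For every integer $d\ge1$ there is a Boolean Hausdorff group $G$ of size $\aleph_1$, with a base at $0$ of open subgroups and all countable subgroups metrizable, such that $G^d$ is Fréchet and $G^{d+1}$ is not countably tight (hence not Fréchet).

Here *Boolean* means that $x+x=0$ for all $x$, and a space is *countably tight* if whenever $x\in\overline A$ there is a countable $A_0\subseteq A$ with $x\in\overline{A_0}$. A Fréchet space is countably tight, because the terms of a convergent sequence form a countable set. Theorem 1 is Theorem 2 for $d=1$, and a listener may keep $d=1$ in mind throughout.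

The simplest groups are no help. A first countable group is metrizable (Birkhoff–Kakutani), and then so is its square. So $G$ must fail to be first countable. The plan is to make all of its countable subgroups first countable, and to look at what happens on uncountable sets.

**Conventions.** For finite sets of ordinals, $a<b$ means $\max a<\min b$. If $|a|=k$, then $a(0)<\dots<a(k-1)$ enumerates $a$. An integer $k$ used as an index set is $\{0,\dots,k-1\}$. A *disjoint family* is a family of pairwise disjoint sets. $\mathbb T=\mathbb R/\mathbb Z$. The letters $k,l$ for sizes of sets are integers $\ge1$ unless said otherwise.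

## 2. Trading sequences for countable sets

**Lemma 3.** Let $G$ be a topological group all of whose countable subgroups are metrizable, and let $1\le n<\omega$. If $G^n$ is countably tight, then $G^n$ is Fréchet.

*Proof.* Translations are homeomorphisms, so it is enough to consider the identity. Let it be in $\overline{\mathcal A}$, $\mathcal A\subseteq G^n$, and choose a countable $\mathcal A_0\subseteq\mathcal A$ with the identity in $\overline{\mathcal A_0}$. The coordinates of the members of $\mathcal A_0$ generate a countable subgroup $H$ of $G$, and $\mathcal A_0\subseteq H^n$. Since $H^n$ is metrizable and contains the identity, some sequence from $\mathcal A_0$ converges to the identity. $\square$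

So we look for a group with metrizable countable subgroups which is countably tight, while its square is not. The topologies will come from subgroups. Recall: in an abelian group, a family of subgroups which is closed under finite intersections and has intersection $\{0\}$ is a base at $0$ of a Hausdorff group topology. If the sets $V$ form such a base for $G$, the sets $V^n$ form a base at $0$ for $G^n$.

Try the most direct uncountable example. Let $E$ be the group of finitely supported functions $a:\omega_1\to\mathbb F_2$, with the base $V_\beta=\{a:a(\xi)=0\text{ for all }\xi<\beta\}$, $\beta<\omega_1$. A countable subgroup has all its supports inside some $\gamma<\omega_1$, so it meets $V_\gamma$ only in $0$: it is discrete. But $E$ itself is not countably tight. If $D$ is the set of the functions $1_\xi$ taking the value $1$ at $\xi$ only, then $1_\xi\in V_\beta$ for $\xi\ge\beta$, so $0\in\overline D$; and a countable $D_0\subseteq D$ misses $V_\beta$ once $\beta$ is above all the $\xi$ that occur in it.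

So the failure that we want is there, but too early: it shows up in $E$ and not only in $E^2$. The requirement "$a(\xi)=0$" has to be weakened so that one vector can meet it and a pair of vectors cannot.

## 3. Three lines in $\mathbb F_2^2$ and a group built from a coloring

The space $A=\mathbb F_2^2$ has three lines (one-dimensional subspaces): $\{0,e_0\}$, $\{0,e_1\}$, $\{0,e_0+e_1\}$. Every single vector lies in a line, but $e_0$ and $e_1$ lie in no common line.

Let $P$ be the set of the three lines and let $c$ assign to each pair $\xi<\beta<\omega_1$ a line $c(\xi,\beta)\in P$. On the group $G$ of finitely supported functions $a:\omega_1\to A$ take, for finite $F\subseteq\omega_1$,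
$$V_F=\{a\in G: a(\xi)\in c(\xi,\beta)\text{ whenever }\beta\in F,\ \xi<\beta\}.$$
Lines are subgroups, so $V_F$ is a subgroup, and $V_F\cap V_{F'}=V_{F\cup F'}$. The topology is Hausdorff if for each $\xi$ the lines $c(\xi,\beta)$, $\beta>\xi$, are not all equal; two different lines meet only in $0$.

*The square fails for every coloring.* Write $v[\xi]$ for the function with value $v$ at $\xi$ and $0$ elsewhere, and let $D=\{(e_0[\xi],e_1[\xi]):\xi<\omega_1\}\subseteq G^2$. If $\xi\ge\max F$, then both coordinates are in $V_F$, as there is no condition at $\xi$. So $0\in\overline D$. If $D_0\subseteq D$ is countable and $\beta$ is above all $\xi$ occurring in it, then a point of $D_0$ in $V_{\{\beta\}}^2$ would put both $e_0$ and $e_1$ into the line $c(\xi,\beta)$. So $0\notin\overline{D_0}$.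

*Countable subgroups* will be metrizable if for each $\gamma<\omega_1$ there are only countably many functions $c(\cdot,\beta)\upharpoonright\gamma$, $\beta\ge\gamma$.

*Countable tightness of $G$ itself* is where the coloring has to work. Look at the simplest instance. Suppose $\alpha\ne0$ is a vector, $\mathcal A=\{\alpha[\sigma_\eta]:\eta<\omega_1\}$ with distinct $\sigma_\eta$, and suppose that for each $\eta$ a neighborhood $V_{\{\beta_\eta\}}$ misses all members of $\mathcal A$ whose support is below $\eta$. We reach a contradiction if we find $\xi,\eta$ with $\sigma_\xi<\eta$, $\sigma_\xi<\beta_\eta$ and $\alpha\in c(\sigma_\xi,\beta_\eta)$. So $c$ should take the color "the line through $\alpha$" on such pairs. In general a member of $\mathcal A$ has several points in its support, with different vectors there, and the neighborhood has several $\beta$'s. The wish is then: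

> for all $k,l$, all $p:k\to P$ and all uncountable disjoint families $\mathcal A\subseteq[\omega_1]^k$, $\mathcal B\subseteq[\omega_1]^l$ there are $a\in\mathcal A$, $b\in\mathcal B$ with $a<b$ and $c(a(i),b(j))=p(i)$ for all $i<k$, $j<l$.

Note the asymmetry. The color has to be prescribed separately for each $i$, because the vectors at different support points are different. It has to be the same for all $j$, because all $\beta\in F$ must accept the same vector, and a nonzero vector lies in just one line.

## 4. Colorings from oscillation numbers

The source of colorings is an integer-valued function of J. T. Moore (*A solution to the L space problem*, J. Amer. Math. Soc. 19 (2006) 717–736). Its definition and the proof of its properties are in Sections 6 and 7; until then we need only the following.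

**Theorem 4.** The function $\operatorname{osc}$, defined in Section 6 for $0<\alpha<\beta<\omega_1$ and with values in $\omega$, has these properties.

(a) For each $\gamma<\omega_1$ the set of functions $\{\operatorname{osc}(\cdot,\beta)\upharpoonright(\gamma\setminus\{0\}):\beta\ge\gamma\}$ is countable.

(b) (Moore) Let $\mathcal A\subseteq[\omega_1]^k$ and $\mathcal B\subseteq[\omega_1]^l$ be uncountable disjoint families with $0\notin\bigcup\mathcal A$, and let $n\ge1$. There are $a\in\mathcal A$ and $b_0,\dots,b_{n-1}\in\mathcal B$ with $a<b_m$ and
$$\operatorname{osc}(a(i),b_m(j))=\operatorname{osc}(a(i),b_0(j))+m\qquad(i<k,\ j<l,\ m<n).$$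

So we cannot choose the numbers $\operatorname{osc}(a(i),b_0(j))$, but we can raise all of them by the same $m$, for $m=0,\dots,n-1$.

The obvious coloring is $\operatorname{osc}$ modulo $3$. For $k=l=1$ it does what we want: with $n=3$, one of $b_0,b_1,b_2$ gives the desired residue. For $k=2$, however, the residues of $\operatorname{osc}(a(0),b_m(j))$ and $\operatorname{osc}(a(1),b_m(j))$ move in step; their difference does not change with $m$, and (b) gives no control over it. This can be repaired by letting different $\xi$ run at independent speeds. Recall: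

**Kronecker's theorem.** If $1,\theta_1,\dots,\theta_D$ are linearly independent over $\mathbb Q$, then $\{m(\theta_1,\dots,\theta_D)\bmod 1:m\ge0\}$ is dense in $\mathbb T^D$.

Give each $\xi<\omega_1$ a tuple $\theta_\xi$ of reals, all these reals being independent together with $1$, and color $(\xi,\beta)$ by $f(\operatorname{osc}(\xi,\beta)\theta_\xi\bmod1)$, where $f$ is a map from a finite-dimensional torus $X$ to $P$. When $m$ grows, the point belonging to $(a(i),b_m(j))$ moves by $m\theta_{a(i)}$, and by Kronecker's theorem these translations can be brought near any prescribed tuple $(w_i)_{i<k}$. So the different $i$ are now decoupled. The different $j$ are not: for fixed $i$, the $l$ points belonging to $b_0(0),\dots,b_0(l-1)$ are moved by one common translation. We would need: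

> for all $\tau_1,\dots,\tau_l\in X$ and $p\in P$ there is $w\in X$ such that $f(w'+\tau_j)=p$ for all $j$ and all $w'$ near $w$.

Here is the exact point where this stops. Suppose the requirement holds for $l=1$. Then for a color $p$ the set $f^{-1}(p)$ contains a nonempty open set $U$. Since $X$ is compact, finitely many translates $U-\tau_1,\dots,U-\tau_l$ cover $X$. For this $l$ and these $\tau_j$, *every* $w$ has some $w+\tau_j\in U$, so $f(w+\tau_j)=p$ for some $j$. Hence no color $p'\ne p$ can be put on all the $l$ points. One map $f$ on one torus cannot serve all $l$, so this method does not give the single coloring wished for in Section 3.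

But a bounded $l$ causes no trouble. We take infinitely many colorings $c_1,c_2,\dots$, where $c_n$ only has to handle $l\le n$, and afterwards change the group so that only large $n$ matter near $0$. Here is a sample of how $f_n$ works, for two colors and $n=2$. On $\mathbb T^2$ let $f(x)=p_1$ if $x_1\in I$ or $x_2\in I$, where $I$ is the image of $[0,\frac14)$, and $f(x)=p_2$ otherwise. Given $\tau_1,\tau_2$, we put $p_1$ on both by moving the *first* coordinate of $\tau_1$ and the *second* coordinate of $\tau_2$ to $\frac18$: each point has a coordinate of its own. We put $p_2$ on both by choosing each coordinate of $w$ outside two intervals of total length $\frac12$.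

Now in general. Let $P=\{p_1,\dots,p_h\}$, $h\ge2$. For $n\ge1$ let $R_n$ be the set of pairs $(u,r)$ with $1\le u\le h-1$, $1\le r\le n$, let $I_n\subseteq\mathbb T$ be the image of $[0,\frac1{2n})$, and let $\varepsilon_n=\frac1{8n}$. Define $f_n:\mathbb T^{R_n}\to P$ by $f_n(x)=p_u$ if $u$ is least such that $x_{u,r}\in I_n$ for some $r$, and $f_n(x)=p_h$ if there is no such $u$.

**Lemma 5.** If $1\le l\le n$, $\tau_1,\dots,\tau_l\in\mathbb T^{R_n}$ and $p\in P$, there is $w\in\mathbb T^{R_n}$ such that $f_n(w'+\tau_j)=p$ for all $j$ whenever $\|w'-w\|_\infty<\varepsilon_n$.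

*Proof.* Say $p=p_u$. For $1\le u'<u$ and $1\le r\le n$ we choose $w_{u',r}$ so that no $w_{u',r}+\tau_{j,(u',r)}$ is within $\varepsilon_n$ of $I_n$. For one $j$ the forbidden set has measure at most $\frac1{2n}+\frac2{8n}=\frac3{4n}$, so all together it has measure at most $l\cdot\frac3{4n}\le\frac34<1$, and a choice is possible. If $u<h$, put $w_{u,j}=\frac1{4n}-\tau_{j,(u,j)}$ for $1\le j\le l$; here we use $l\le n$. The remaining coordinates are arbitrary.

Let $\|w'-w\|_\infty<\varepsilon_n$. For all $j$, all $u'<u$ and all $r$, we have $w'_{u',r}+\tau_{j,(u',r)}\notin I_n$. If $u<h$, then $w'_{u,j}+\tau_{j,(u,j)}$ is within $\frac1{8n}$ of $\frac1{4n}$, hence in $I_n$. So $f_n(w'+\tau_j)=p_u$ for every $j$; when $u=h$ this is the case that no coordinate is in $I_n$. $\square$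

**Lemma 6.** Let $P$ be a finite set with $|P|=h\ge2$. There are $c_n:\{(\xi,\beta):\xi<\beta<\omega_1\}\to P$ $(n\ge1)$ such that:

(i) for each $\gamma<\omega_1$, the set $\{(c_n(\cdot,\beta)\upharpoonright\gamma)_{n\ge1}:\beta\ge\gamma\}$ is countable;

(ii) if $k,l\ge1$, $N$ is a finite nonempty set of integers $\ge l$, $p:N\times k\to P$, and $\mathcal A\subseteq[\omega_1]^k$, $\mathcal B\subseteq[\omega_1]^l$ are uncountable disjoint families, then there are $a\in\mathcal A$, $b\in\mathcal B$ with $a<b$ and $c_n(a(i),b(j))=p(n,i)$ for all $n\in N$, $i<k$, $j<l$.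

*Proof.* **Definition of the colorings.** Choose reals $\theta_{n,\rho,\xi}$ $(n\ge1,\ \rho\in R_n,\ \xi<\omega_1)$ which together with $1$ are linearly independent over $\mathbb Q$. This is possible because there are $\aleph_1\le2^{\aleph_0}$ indices and $\mathbb R$ has dimension $2^{\aleph_0}$ over $\mathbb Q$. For $0<\xi<\beta$ let
$$x_n(\xi,\beta)=(\operatorname{osc}(\xi,\beta)\,\theta_{n,\rho,\xi}\bmod1)_{\rho\in R_n},\qquad c_n(\xi,\beta)=f_n(x_n(\xi,\beta)),$$
and let $c_n(0,\beta)=p_1$.

**Countable traces.** The sequence $(c_n(\cdot,\beta)\upharpoonright\gamma)_n$ is determined by $\operatorname{osc}(\cdot,\beta)\upharpoonright(\gamma\setminus\{0\})$, so (i) follows from Theorem 4(a).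

**A uniform bound for (ii).** We want to know in advance how many translations are needed. At most one member of $\mathcal A$ contains $0$; remove it. For $a\in\mathcal A$ let
$$\Theta_a=(\theta_{n,\rho,a(i)}\bmod1)_{n\in N,\,i<k,\,\rho\in R_n},$$
a point of a finite-dimensional torus, and let $\varepsilon=\min_{n\in N}\varepsilon_n$. By Kronecker's theorem $\{m\Theta_a:m\ge0\}$ is dense in this torus. Cover the torus by finitely many open sup-norm balls of radius $\varepsilon/2$. Each contains some $m\Theta_a$. Any point $w$ lies in one of these balls, and the $m\Theta_a$ in that ball is at distance less than $\varepsilon$ from $w$. So there is $\Lambda(a)<\omega$ such that every open ball of radius $\varepsilon$ contains $m\Theta_a$ for some $0\le m<\Lambda(a)$. Since $\mathcal A$ is uncountable, we may shrink it to an uncountable subfamily on which $\Lambda(a)=\Lambda$ is constant.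

**The choice of $a$ and $b$.** Apply Theorem 4(b) with $\Lambda$ in place of $n$ to get $a,b_0,\dots,b_{\Lambda-1}$. Put $\tau_{n,i,j}=x_n(a(i),b_0(j))$. Then, in $\mathbb T^{R_n}$,
$$x_n(a(i),b_m(j))=\tau_{n,i,j}+m(\theta_{n,\rho,a(i)})_{\rho\in R_n}.$$
For each $(n,i)\in N\times k$ let $w_{n,i}$ be given by Lemma 5 for the points $\tau_{n,i,j}$ $(j<l)$ and the color $p(n,i)$; there are $l\le n$ of them. Choose $m<\Lambda$ with $m\Theta_a$ at distance less than $\varepsilon$ from $(w_{n,i})_{n,i}$. By Lemma 5, $c_n(a(i),b_m(j))=p(n,i)$ for all $n,i,j$. So $b=b_m$ works. $\square$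

## 5. The group with an extra index: proof of Theorem 2

Fix $d\ge1$. Let $A=\mathbb F_2^{d+1}$ and let $P$ be the set of hyperplanes ($d$-dimensional linear subspaces) of $A$, so $h=|P|=2^{d+1}-1\ge3$. Any $d$ vectors of $A$ lie in some hyperplane; a basis of $d+1$ vectors lies in none. Take $c_n$ from Lemma 6. Let $G$ be the group of all finitely supported functions $a:\{1,2,\dots\}\times\omega_1\to A$. For finite $F\subseteq\omega_1$ and $m<\omega$ let $V_{F,m}$ be the set of $a\in G$ such that

* (V1) $a(n,\xi)=0$ for all $n<m$ and all $\xi$;
* (V2) $a(n,\xi)\in c_n(\xi,\beta)$ for all $n\ge1$, $\beta\in F$ and $\xi<\beta$.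

Condition (V1) is what lets us restrict attention to large $n$ near $0$. The $V_{F,m}$ are subgroups, $V_{F,m}\cap V_{F',m'}=V_{F\cup F',\max(m,m')}$, and $\bigcap_mV_{\emptyset,m}=\{0\}$. So they form a base at $0$ of a Hausdorff group topology, by open subgroups. Clearly $G$ is Boolean and $|G|=\aleph_1$.

**Step 1. $G^{d+1}$ is not countably tight.** As in Section 3, this costs nothing. Let $e_0,\dots,e_d$ be a basis of $A$, let $v[n,\xi]\in G$ take the value $v$ at $(n,\xi)$ and $0$ elsewhere, and let
$$D=\{(e_0[n,\xi],\dots,e_d[n,\xi]):n\ge1,\ \xi<\omega_1\}\subseteq G^{d+1}.$$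
Given $F,m$, take $n\ge\max(m,1)$ and $\xi$ with $\xi\ge\beta$ for all $\beta\in F$. Then (V1) holds and (V2) is vacuous at $(n,\xi)$, so the corresponding point is in $V_{F,m}^{d+1}$. Hence $0\in\overline D$. Now let $D_0\subseteq D$ be countable, and take $\beta<\omega_1$ above all $\xi$ occurring in $D_0$. A point of $D_0$ in $V_{\{\beta\},0}^{d+1}$ would give $e_0,\dots,e_d\in c_n(\xi,\beta)$, which is impossible as $c_n(\xi,\beta)$ is a proper subspace. So $0\notin\overline{D_0}$. In particular no sequence from $D$ converges to $0$, and $G^{d+1}$ is not Fréchet.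

**Step 2. Countable subgroups are metrizable.** This uses the countable traces. For $\gamma<\omega_1$ let
$$G_\gamma=\{a\in G:\operatorname{supp}a\subseteq\{1,2,\dots\}\times\gamma\},$$
a countable group. Every countable subset of $G$ lies in some $G_\gamma$. The set $V_{F,m}\cap G_\gamma$ depends only on $m$, on $F\cap\gamma$, and on the finite set of sequences $(c_n(\cdot,\beta)\upharpoonright\gamma)_n$ for $\beta\in F\setminus\gamma$. By Lemma 6(i) there are only countably many such sets. So $G_\gamma$ is first countable, hence metrizable, and so are its subgroups.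

**Step 3. $G^d$ is countably tight: choosing data for a contradiction.** By homogeneity we consider the point $0$. Suppose $\mathcal A\subseteq G^d$ and $0\in\overline{\mathcal A}$, but $0$ is in the closure of no countable subset of $\mathcal A$. For $\eta<\omega_1$ the set $\mathcal A_\eta=\mathcal A\cap G_\eta^d$ is countable, so there are $F_\eta,m_\eta$ with $V_{F_\eta,m_\eta}^d\cap\mathcal A_\eta=\emptyset$. There is an uncountable $\Gamma\subseteq\omega_1$ on which $|F_\eta|=q$ and $m_\eta$ are constant. Enlarging the constant $m_\eta$ to some $m\ge q+1$ only shrinks the neighborhoods, so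
$$V_{F_\eta,m}^d\cap\mathcal A_\eta=\emptyset\qquad(\eta\in\Gamma).\tag{1}$$
Since $0\in\overline{\mathcal A}$, we can pick $a_\eta=(a_\eta^1,\dots,a_\eta^d)\in\mathcal A\cap V_{F_\eta,m}^d$ for $\eta\in\Gamma$. Let $N_\eta$ and $s_\eta\subseteq\omega_1$ be the finite sets of first, resp. second, coordinates of the points in the supports of $a_\eta^1,\dots,a_\eta^d$. By (V1), every $n\in N_\eta$ is $\ge m$.

The goal is to find $\xi,\eta\in\Gamma$ such that $a_\xi\in\mathcal A_\eta$ and $a_\xi\in V_{F_\eta,m}^d$. This contradicts (1).

**Step 4. Making the data uniform.** We want the different $\eta$ to look alike, so that Lemma 6(ii) applies. Recall the $\Delta$-system lemma for indexed families: if $F_\eta$ $(\eta\in\Gamma)$ are finite sets and $\Gamma$ is uncountable, there are a set $R$ and an uncountable $\Gamma'\subseteq\Gamma$ with $F_\eta\cap F_{\eta'}=R$ for distinct $\eta,\eta'\in\Gamma'$. The sets $F_\eta\setminus R$ are then pairwise disjoint, possibly empty. We thin $\Gamma$, keeping it uncountable, in the following order.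

* There are $R,r$ with $F_\eta\cap F_{\eta'}=R$ and $s_\eta\cap s_{\eta'}=r$ for distinct $\eta,\eta'\in\Gamma$. Moreover $N_\eta=N$, $|s_\eta\setminus r|=k\ge0$ and $|F_\eta\setminus R|=q'$ are constant. Write $F_\eta\setminus R=\{\beta_\eta(j):j<q'\}$ in increasing order.
* Every $\rho\in r$ satisfies $\rho<\eta$ and, if $q'>0$, also $\rho<\min(F_\eta\setminus R)$. This excludes only countably many $\eta$, since the sets $F_\eta\setminus R$ are pairwise disjoint.
* For $n\in N$ and $1\le t\le d$, the values $\alpha^t(n,i):=a_\eta^t(n,(s_\eta\setminus r)(i))$ $(i<k)$ and $c_n(\rho,\beta_\eta(j))$ $(\rho\in r,\ j<q')$ do not depend on $\eta$. There are finitely many possibilities for these finite systems of values.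
* The sets $b_\eta=\{\eta\}\cup(F_\eta\setminus R)$ all have the same size $l\in\{q',q'+1\}$, $l\ge1$, and are pairwise disjoint. For the disjointness, note that an ordinal $\zeta$ lies in at most two of the sets $b_\eta$: in $b_\zeta$, and in the one with $\zeta\in F_\eta\setminus R$. So a countable set meets only countably many $b_\eta$, and an uncountable disjoint subfamily can be chosen by recursion.

Note that $1\le l\le q+1\le m$, and $m\le\min N$ if $N\ne\emptyset$. This is where (V1) pays off: every $n\in N$ is $\ge l$.

**Step 5. Choosing $\xi$ and $\eta$.** We want $s_\xi\subseteq\eta$ and suitable colors. If $k=0$, choose any $\xi<\eta$ in $\Gamma$; then $s_\xi=r\subseteq\eta$. Let $k\ge1$. Then $N\ne\emptyset$. For $n\in N$, $i<k$ let $p(n,i)$ be a hyperplane containing the $d$ vectors $\alpha^1(n,i),\dots,\alpha^d(n,i)$; it exists because $\dim A=d+1$. The families $\{s_\xi\setminus r:\xi\in\Gamma\}$ and $\{b_\eta:\eta\in\Gamma\}$ are uncountable and disjoint. By Lemma 6(ii) there are $\xi,\eta\in\Gamma$ (possibly equal) with $s_\xi\setminus r<b_\eta$ and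
$$c_n((s_\xi\setminus r)(i),\beta)=p(n,i)\qquad(n\in N,\ i<k,\ \beta\in b_\eta).\tag{2}$$
Since $\eta\in b_\eta$, we have $s_\xi\setminus r\subseteq\eta$, and $r\subseteq\eta$ by Step 4. So in both cases $s_\xi\subseteq\eta$, that is, $a_\xi\in\mathcal A_\eta$. This is the reason for including $\eta$ in $b_\eta$.

**Step 6. Checking that $a_\xi\in V_{F_\eta,m}^d$.** (V1) holds since $a_\xi\in V_{F_\xi,m}^d$. For (V2) let $1\le t\le d$, $\beta\in F_\eta$ and $\rho<\beta$. We need $a_\xi^t(n,\rho)\in c_n(\rho,\beta)$, which is trivial unless $n\in N$ and $\rho\in s_\xi$. There are three cases.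

* If $\beta\in R$, then $\beta\in F_\xi$, and it holds because $a_\xi\in V_{F_\xi,m}^d$.
* If $\beta=\beta_\eta(j)$ and $\rho\in r$, then $\rho<\beta_\xi(j)\in F_\xi$, so $a_\xi^t(n,\rho)\in c_n(\rho,\beta_\xi(j))=c_n(\rho,\beta_\eta(j))$ by the third item of Step 4.
* If $\beta=\beta_\eta(j)$ and $\rho=(s_\xi\setminus r)(i)$, then $a_\xi^t(n,\rho)=\alpha^t(n,i)\in p(n,i)=c_n(\rho,\beta)$ by (2), as $\beta\in b_\eta$.

So $a_\xi\in V_{F_\eta,m}^d\cap\mathcal A_\eta$, contradicting (1). Hence $G^d$ is countably tight.

**Step 7. $G^d$ is Fréchet.** This is Lemma 3, by Steps 2 and 3–6. Theorem 2 follows, and with $d=1$ (where $A=\mathbb F_2^2$ and the hyperplanes are its three lines) so does Theorem 1, once Theorem 4 is proved. $\blacksquare$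

## 6. Coherent functions, walks on $\omega_1$, and the function osc

The number $\operatorname{osc}(\alpha,\beta)$ counts how often two functions $e_\alpha$ and $e_\beta$ change their order, along a finite set $L(\alpha,\beta)$ of places. We construct the functions first, then the places.

**The functions $e_\beta$.** We want $e_\beta:\beta\to\omega$ $(\beta<\omega_1)$ that are finite-to-one and coherent: for $\alpha<\beta$, $e_\alpha$ and $e_\beta\upharpoonright\alpha$ differ at finitely many points. Construct them recursively. Let $e_0=\emptyset$ and $e_{\alpha+1}=e_\alpha\cup\{(\alpha,0)\}$. For limit $\alpha$ take $0=\alpha_0<\alpha_1<\cdots$ with supremum $\alpha$, and put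
$$e_\alpha(\xi)=\max(e_{\alpha_{n+1}}(\xi),n)\qquad\text{for }\alpha_n\le\xi<\alpha_{n+1}.$$
For instance, each $e_n$ with $n<\omega$ is constantly $0$, and with $\alpha_n=n$ we get $e_\omega(n)=n$.

The successor step clearly keeps both properties. Let $\alpha$ be a limit. The set $\{e_\alpha\le k\}$ meets only the blocks $[\alpha_n,\alpha_{n+1})$ with $n\le k$, each in a finite set because $e_{\alpha_{n+1}}$ is finite-to-one. So $e_\alpha$ is finite-to-one. On the block $[\alpha_i,\alpha_{i+1})$, $e_\alpha$ differs from $e_{\alpha_{i+1}}$ only where $e_{\alpha_{i+1}}<i$, which is finitely often; and $e_{\alpha_{i+1}}$ differs only finitely from $e_{\alpha_{n+1}}\upharpoonright\alpha_{i+1}$ for $i\le n$. Hence $e_\alpha\upharpoonright\alpha_{n+1}$ differs only finitely from $e_{\alpha_{n+1}}$. Given $\beta<\alpha$, choose $n$ with $\beta\le\alpha_{n+1}$; then $e_\beta$, $e_{\alpha_{n+1}}\upharpoonright\beta$ and $e_\alpha\upharpoonright\beta$ differ only finitely from each other.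

Consequently, for each $\gamma<\omega_1$,
$$\{e_\beta\upharpoonright\gamma:\beta\ge\gamma\}\ \text{ is countable,}\tag{3}$$
because all its members are finite modifications of $e_\gamma$.

**Walks.** Fix $C_0=\emptyset$, $C_{\alpha+1}=\{\alpha\}$, and, for limit $\alpha$, a cofinal $C_\alpha\subseteq\alpha$ of type $\omega$. For $\alpha\le\beta$ the *walk* from $\beta$ to $\alpha$ is $\beta=\beta_0>\dots>\beta_l=\alpha$ with $\beta_{i+1}=\min(C_{\beta_i}\setminus\alpha)$. It is defined as long as $\beta_i>\alpha$, and it must reach $\alpha$ after finitely many steps since it decreases. Here $l=0$ if $\alpha=\beta$. Let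
$$\lambda_i=\max_{j\le i}\max(C_{\beta_j}\cap\alpha)\quad(i<l,\ \max\emptyset=0),\qquad L(\alpha,\beta)=\{\lambda_i:i<l\}.$$
The sets $C_{\beta_j}\cap\alpha$ are finite, so the maxima exist. We have $L(\alpha,\alpha)=\emptyset$. If $\alpha<\beta$, then $L(\alpha,\beta)$ is finite and nonempty with minimum $\lambda_0=\max(C_\beta\cap\alpha)$, and if also $\alpha>0$, then $L(\alpha,\beta)\subseteq\alpha$. Also $L(0,\beta)=\{0\}$ for $\beta>0$.

For example, let $C_\omega=\omega$ and $C_{\omega\cdot2}=\{\omega+n:n<\omega\}$. The walk from $\omega\cdot2+1$ to $3$ is $\omega\cdot2+1>\omega\cdot2>\omega>3$. The sets $C_{\beta_j}\cap3$ are $\emptyset,\emptyset,\{0,1,2\}$, so $\lambda_0=\lambda_1=0$, $\lambda_2=2$, and $L(3,\omega\cdot2+1)=\{0,2\}$. Note that $L(\omega,\omega\cdot2+1)=\{0\}$ and $L(3,\omega)=\{2\}$, so in this case $L(3,\omega\cdot 2+1)=L(\omega,\omega\cdot2+1)\cup L(3,\omega)$. This is an instance of the following.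

**(F1)** If $\alpha<\beta\le\gamma$ and every element of $L(\beta,\gamma)$ is less than $\min L(\alpha,\beta)$, then $L(\alpha,\gamma)=L(\beta,\gamma)\cup L(\alpha,\beta)$.

*Proof.* If $\beta=\gamma$, this is trivial. Let $\beta<\gamma$. Since $L(\beta,\gamma)\ne\emptyset$, we have $\min L(\alpha,\beta)>0$, so $\alpha>0$. Let $\gamma=\gamma_0>\dots>\gamma_k=\beta$ be the walk to $\beta$ and $\zeta=\max L(\beta,\gamma)$. Then $C_{\gamma_i}\cap\beta\subseteq\zeta+1$ for $i<k$, and $\zeta<\min L(\alpha,\beta)<\alpha$. So no element of $C_{\gamma_i}$ lies in $[\alpha,\beta)$. That is, $C_{\gamma_i}\cap\alpha=C_{\gamma_i}\cap\beta$ and $\min(C_{\gamma_i}\setminus\alpha)=\min(C_{\gamma_i}\setminus\beta)$ for $i<k$. Thus the walk from $\gamma$ to $\alpha$ goes through $\gamma_0,\dots,\gamma_k=\beta$ and then follows the walk from $\beta$ to $\alpha$. The running maxima are first those of $(\beta,\gamma)$, the last of which is $\zeta$, and then, since those of $(\alpha,\beta)$ exceed $\zeta$, those of $(\alpha,\beta)$. $\square$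

**(F2)** If $\beta$ is a limit, then $\min L(\alpha,\beta)=\max(C_\beta\cap\alpha)$ is nondecreasing in $\alpha<\beta$ and tends to $\beta$ as $\alpha\to\beta$.

This holds because $C_\beta$ is cofinal in $\beta$.

**Definition.** For $0<\alpha<\beta$ let $\operatorname{osc}(\alpha,\beta)$ be the number of $\xi\in L(\alpha,\beta)\setminus\{\min L(\alpha,\beta)\}$ with $e_\alpha(\xi^-)\le e_\beta(\xi^-)$ and $e_\alpha(\xi)>e_\beta(\xi)$, where $\xi^-$ is the predecessor of $\xi$ in $L(\alpha,\beta)$.

So we write down, for $\xi\in L(\alpha,\beta)$ in increasing order, whether $e_\alpha(\xi)\le e_\beta(\xi)$ or $e_\alpha(\xi)>e_\beta(\xi)$, and count the places where the string passes from $\le$ to $>$. The string $\le\,>\,>\,\le\,>$ gives $2$.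

*Proof of Theorem 4(a).* For $0<\xi<\gamma\le\beta$, the number $\operatorname{osc}(\xi,\beta)$ is determined by $e_\xi$, $L(\xi,\beta)\subseteq\xi$ and $e_\beta\upharpoonright\gamma$. By (3) there are countably many possibilities for $e_\beta\upharpoonright\gamma$. So it suffices to show by induction on $\gamma$ that $\{L(\cdot,\beta)\upharpoonright\gamma:\beta\ge\gamma\}$ is countable.

The case $\gamma=0$ is trivial. If $\gamma=\gamma'+1$, then $L(\cdot,\beta)\upharpoonright\gamma$ is determined by $L(\cdot,\beta)\upharpoonright\gamma'$ and by $L(\gamma',\beta)$, a finite subset of $\gamma'\cup\{0\}$. There are countably many possibilities for both.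

Let $\gamma$ be a limit, $\beta\ge\gamma$, and $\zeta=\max(\{0\}\cup L(\gamma,\beta))<\gamma$. By (F2) let $\xi_0<\gamma$ be least with $\min L(\xi,\gamma)>\zeta$ for all $\xi\in[\xi_0,\gamma)$; it depends only on $\gamma$ and $\zeta$. For such $\xi$, (F1) gives $L(\xi,\beta)=L(\gamma,\beta)\cup L(\xi,\gamma)$. So $L(\cdot,\beta)\upharpoonright\gamma$ is determined by the finite set $L(\gamma,\beta)\subseteq\gamma$ and by $L(\cdot,\beta)\upharpoonright\xi_0$, which has countably many values by the induction hypothesis. $\square$

## 7. Raising all oscillation numbers at once: proof of Theorem 4(b)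

Let $\mathcal A,\mathcal B,k,l,n$ be as in Theorem 4(b). Let $M$ be a countable elementary submodel of $H(\kappa)$ for a large regular $\kappa$, with $\mathcal A,\mathcal B,(e_\beta)_\beta,(C_\beta)_\beta\in M$. We use these standard facts.

* Everything definable in $H(\kappa)$ from parameters in $M$ is in $M$. A countable set in $M$ is a subset of $M$. Finite subsets of $M$ are in $M$.
* $\delta=M\cap\omega_1$ is a countable limit ordinal.
* If $S\in M$ has an element $x\notin M$, then $S$ is uncountable. In particular this applies to $S\subseteq[\omega_1]^k$ and $x$ with $\min x\ge\delta$.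
* If $\Xi\subseteq\omega_1$, $\Xi\in M$ and $\delta\in\Xi$, then $\Xi$ is stationary, i.e. meets every closed unbounded set (club). Otherwise by elementarity some club $E\in M$ misses $\Xi$; but $E$ is unbounded in $\delta$ by elementarity, so $\delta\in E$.

Recall also the pressing-down lemma: a function $g$ on a stationary set $\Xi\subseteq\omega_1$ with $g(\delta')<\delta'$ for all $\delta'\in\Xi$ is constant on a stationary subset of $\Xi$.

Here is the plan. Take $a\in\mathcal A$ and $b\in\mathcal B$ above $\delta$ and compare $e_{a(i)}$ with $e_{b(j)}$ only on the sets $L(\delta,b(j))\subseteq\delta$. By changing $a,b$ we lengthen these sets by one new block at the top, the same block for all $j$, without disturbing what happens below; and on the new block we can arrange, at will, that the relation is $\le$ everywhere or $>$ everywhere, for all $i,j$. Alternating the two, each $>$-block adds exactly one oscillation, for all $i,j$ simultaneously. At the end $a$ is pulled down below $\delta$.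

For $b\in\mathcal B$ with $\min b\ge\delta$ put $\zeta_b=\max(\{0\}\cup\bigcup_jL(\delta,b(j)))<\delta$.

**Step 1. Producing a new block.** We show: *if $\zeta'<\delta$ and $\Xi\in M$ is a set of limit ordinals in $\omega_1\setminus(\zeta'+1)$ with $\delta\in\Xi$, then there is $\delta^+\in\Xi$ with $\delta^+>\delta$ and $\min L(\delta,\delta^+)>\zeta'$.*

By the last fact above, $\Xi$ is stationary. For $\delta'\in\Xi$ let $\alpha_0(\delta')=\min(C_{\delta'}\setminus(\zeta'+1))<\delta'$. By pressing down there is $\alpha_0<\omega_1$ with $\alpha_0(\delta')=\alpha_0$ for stationarily many $\delta'\in\Xi$. By elementarity such an $\alpha_0$ exists in $M$, so we may take $\alpha_0<\delta$. Pick $\delta^+\in\Xi$ with $\delta^+>\delta$ and $\alpha_0(\delta^+)=\alpha_0$. Then $\alpha_0\in C_{\delta^+}\cap\delta$, so $\min L(\delta,\delta^+)=\max(C_{\delta^+}\cap\delta)\ge\alpha_0>\zeta'$.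

**Step 2. The extension claim.** This is the statement that is iterated later.

**Claim 7.** Let $a\in\mathcal A$, $b\in\mathcal B$ with $\min a,\min b\ge\delta$, let $\zeta=\zeta_b$, and let $R$ be one of the relations $\le$, $>$. There are $a^+\in\mathcal A$, $b^+\in\mathcal B$ with minima $\ge\delta$ and a nonempty finite $L^+\subseteq\delta$ with $\min L^+>\zeta$ such that

1. $e_{a^+(i)}\upharpoonright(\zeta+1)=e_{a(i)}\upharpoonright(\zeta+1)$ and $e_{b^+(j)}\upharpoonright(\zeta+1)=e_{b(j)}\upharpoonright(\zeta+1)$ for all $i,j$;
2. $L(\delta,b^+(j))=L(\delta,b(j))\cup L^+$ for all $j$;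
3. $e_{a^+(i)}(\xi)\ R\ e_{b^+(j)}(\xi)$ for all $\xi\in L^+$ and all $i,j$.

First note that the relevant parameters are in $M$, although $a$ and $b$ are not. The restrictions $e_{a(i)}\upharpoonright(\zeta+1)$ and $e_{b(j)}\upharpoonright(\zeta+1)$ belong to the set $\{e_\beta\upharpoonright(\zeta+1):\beta\ge\zeta+1\}$, which is in $M$ and countable by (3). Hence they belong to $M$. So do the finite sets $L(\delta,b(j))\subseteq\delta$.

**Step 3. Claim 7 when $R$ is $\le$.** Here we use coherence, and even get equality. Pick $\nu<\delta$ such that all $e_{a(i)},e_{b(j)}$ agree with $e_\delta$ on $[\nu,\delta)$, and let $\zeta'=\max(\zeta,\nu)$. Let $\Xi$ be the set of limit $\delta'$ with $\zeta'<\delta'<\omega_1$ for which there are $a'\in\mathcal A$, $b'\in\mathcal B$ with minima $\ge\delta'$ such that: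

* $L(\delta',b'(j))=L(\delta,b(j))$ for all $j$;
* $e_{a'(i)},e_{b'(j)}$ have the same restrictions to $\zeta+1$ as $e_{a(i)},e_{b(j)}$, respectively;
* all $e_{a'(i)},e_{b'(j)}$ equal $e_{\delta'}$ on $[\nu,\delta')$.

In this definition $\delta$ enters only through the fixed finite sets $L(\delta,b(j))$, so $\Xi\in M$. And $\delta\in\Xi$, by $a$ and $b$ themselves. Let $\delta^+$ be given by Step 1, let $a^+,b^+$ be witnesses for $\delta^+\in\Xi$, and let $L^+=L(\delta,\delta^+)$. Then $\emptyset\ne L^+\subseteq\delta$ and $\min L^+>\zeta'\ge\zeta$. Item 1 is clear. We have $\delta<\delta^+\le b^+(j)$, and all elements of $L(\delta^+,b^+(j))=L(\delta,b(j))$ are $\le\zeta<\min L(\delta,\delta^+)$, so (F1) gives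
$$L(\delta,b^+(j))=L(\delta^+,b^+(j))\cup L(\delta,\delta^+)=L(\delta,b(j))\cup L^+.\tag{4}$$
This is item 2. On $L^+\subseteq[\nu,\delta^+)$ all $e_{a^+(i)},e_{b^+(j)}$ equal $e_{\delta^+}$, so item 3 holds.

**Step 4. Claim 7 when $R$ is $>$.** Here we use that the functions are finite-to-one. Choose $b^+$ first, and then $a^+$ so that its functions are large on the block. Let
$$\mathcal A_t=\{a'\in\mathcal A:e_{a'(i)}\upharpoonright(\zeta+1)=e_{a(i)}\upharpoonright(\zeta+1)\text{ for all }i\}\in M.$$
It contains $a\notin M$, so it is uncountable. Call $a'\in\mathcal A_t$ *good for* $(L,N)$ if $\min a'>\max L$ and $e_{a'(i)}(\xi)>N$ for all $i$ and all $\xi\in L$. We show: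

*There is $\nu_0<\omega_1$ such that for every finite nonempty $L\subseteq\omega_1\setminus\nu_0$ and every $N<\omega$, uncountably many $a'\in\mathcal A_t$ are good for $(L,N)$.*

Suppose not. Then recursively one finds uncountably many disjoint finite nonempty sets, each with a value $N$ for which only countably many $a'\in\mathcal A_t$ are good. By the pigeonhole principle there are infinitely many disjoint finite nonempty $L_0,L_1,\dots$ and one $N$ such that, for each $s<\omega$, only countably many $a'\in\mathcal A_t$ are good for $(L_s,N)$. Only countably many members of the disjoint family $\mathcal A_t$ meet a given countable ordinal. So we can pick $a'\in\mathcal A_t$ with $\min a'>\sup\bigcup_sL_s$ which is good for none of the $(L_s,N)$. For each $s$ there are $i<k$ and $\xi\in L_s$ with $e_{a'(i)}(\xi)\le N$. One $i$ occurs for infinitely many $s$. As the $L_s$ are disjoint, $e_{a'(i)}$ takes values $\le N$ infinitely often and is not finite-to-one, a contradiction.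

By elementarity we may take $\nu_0<\delta$. Let $\zeta'=\max(\zeta,\nu_0)$, and let $\Xi$ be the set of limit $\delta'$ with $\zeta'<\delta'<\omega_1$ for which there is $b'\in\mathcal B$ with $\min b'\ge\delta'$, $L(\delta',b'(j))=L(\delta,b(j))$ and $e_{b'(j)}\upharpoonright(\zeta+1)=e_{b(j)}\upharpoonright(\zeta+1)$ for all $j$. Again $\Xi\in M$, and $\delta\in\Xi$ by $b$. Let $\delta^+$ be given by Step 1, let $b^+$ be a witness for $\delta^+\in\Xi$, and let $L^+=L(\delta,\delta^+)$. Then $\emptyset\ne L^+\subseteq\delta$, $\min L^+>\zeta'$, and (4) holds for the same reason as before. Now apply the statement about $\nu_0$ to $L=L^+$ and $N=\max\{e_{b^+(j)}(\xi):\xi\in L^+,\ j<l\}$. Uncountably many members of $\mathcal A_t$ are good for $(L^+,N)$, and only countably many meet $\delta$; so choose a good $a^+\in\mathcal A_t$ with $\min a^+\ge\delta$. Then $e_{a^+(i)}(\xi)>N\ge e_{b^+(j)}(\xi)$ for $\xi\in L^+$. This proves Claim 7.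

**Step 5. Iterating.** Now we build alternating blocks. Start with any $a^0\in\mathcal A$, $b^0\in\mathcal B$ with minima $\ge\delta$. Apply Claim 7 $2n-1$ times to obtain $(a^{s+1},b^{s+1})$ and $L^s$ from $(a^s,b^s)$ for $s<2n-1$, with $R$ being $\le$ for even $s$ and $>$ for odd $s$. Then $\zeta_{b^{s+1}}=\max L^s>\zeta_{b^s}$. Put
$$a^*=a^{2n-1},\qquad b_m=b^{2m+1}\quad(m<n).$$
By item 2,
$$L(\delta,b_m(j))=L(\delta,b^0(j))\cup L^0\cup\dots\cup L^{2m},\tag{5}$$
with these blocks in increasing order. By item 1 and since the $\zeta_{b^s}$ increase, $e_{a^*(i)}$ agrees with $e_{a^s(i)}$ on $\zeta_{b^s}+1$, and $e_{b^t(j)}$ agrees with $e_{b^s(j)}$ on $\zeta_{b^s}+1$ for $t\ge s$. Let $s\le2m$. Item 3 describes the relation of $e_{a^{s+1}(i)}$ to $e_{b^{s+1}(j)}$ on $L^s\subseteq\zeta_{b^{s+1}}+1$; and $2m+1\ge s+1$. So the relation of $e_{a^*(i)}$ to $e_{b_m(j)}$ on $L^s$ is the one prescribed at step $s$.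

**Step 6. Each round adds one oscillation.** Let $o_{ij}(m)$ be the number of non-minimal $\xi\in L(\delta,b_m(j))$ with $e_{a^*(i)}(\xi^-)\le e_{b_m(j)}(\xi^-)$ and $e_{a^*(i)}(\xi)>e_{b_m(j)}(\xi)$, where $\xi^-$ is the predecessor in $L(\delta,b_m(j))$. We compare $m$ with $m+1<n$. On $L(\delta,b_m(j))\subseteq\zeta_{b_m}+1$ the functions $e_{b_m(j)}$ and $e_{b_{m+1}(j)}$ agree, so the comparisons there are the same. By (5), $L(\delta,b_{m+1}(j))$ end-extends $L(\delta,b_m(j))$ by the block $L^{2m+1}$ (relation $>$) followed by $L^{2m+2}$ (relation $\le$), and at $\max L(\delta,b_m(j))=\max L^{2m}$ the relation is $\le$. The string of comparisons is thus prolonged, after a final $\le$, by $>\cdots>\ \le\cdots\le$. Exactly one new $\xi$ is counted, namely $\min L^{2m+1}$. Hence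
$$o_{ij}(m)=o_{ij}(0)+m\qquad(i<k,\ j<l,\ m<n).\tag{6}$$

**Step 7. Pulling $a^*$ below $\delta$.** So far $a^*$ is not below the $b_m$, and $o_{ij}$ is not yet an oscillation number. Let $\zeta=\zeta_{b_{n-1}}$, so that all $L(\delta,b_m(j))\subseteq\zeta+1$, and let $\nu<\delta$ be such that all $e_{b_m(j)}$ equal $e_\delta$ on $[\nu,\delta)$. The family
$$\{a\in\mathcal A:e_{a(i)}\upharpoonright(\zeta+1)=e_{a^*(i)}\upharpoonright(\zeta+1)\text{ for all }i\}$$
is in $M$, since the restrictions are in $M$ as after Claim 7, and it contains $a^*\notin M$; so it is uncountable. By (F2) there is $\alpha_1<\delta$ with $\min L(\alpha,\delta)>\max(\zeta,\nu)$ for $\alpha\in(\alpha_1,\delta)$. The family is disjoint and uncountable, so it has members with minimum $>\alpha_1$; by elementarity it contains some $a\in M$ with $\min a>\alpha_1$. Then $a\subseteq\delta$, so $a<b_m$ for all $m$. As all elements of $L(\delta,b_m(j))$ are $\le\zeta<\min L(a(i),\delta)$, (F1) gives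
$$L(a(i),b_m(j))=L(\delta,b_m(j))\cup L(a(i),\delta),$$
with the second set above the first.

We count the contributions of both parts to $\operatorname{osc}(a(i),b_m(j))$. On $L(\delta,b_m(j))\subseteq\zeta+1$ the function $e_{a(i)}$ agrees with $e_{a^*(i)}$, so these elements contribute $o_{ij}(m)$. For the elements of $L(a(i),\delta)\subseteq[\nu,\delta)$, we have $e_{b_m(j)}=e_\delta$ there. The least of them has the predecessor $\max L(\delta,b_m(j))=\max L^{2m}$, where the relation is always $\le$. So they contribute a number depending only on $i$, not on $j$ or $m$. With (6), $\operatorname{osc}(a(i),b_m(j))=\operatorname{osc}(a(i),b_0(j))+m$. This proves Theorem 4(b), and with it Theorems 1 and 2. $\blacksquare$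

## 8. Which powers can be Fréchet, and why the square loses countable tightness

**Corollary 8.** Let $\mathcal K$ be the class of topological groups all of whose countable subgroups are metrizable. For $G\in\mathcal K$ the set $\{n:1\le n\le\omega,\ G^n\text{ is Fréchet}\}$ is one of $\emptyset$, $\{1,\dots,d\}$ with $1\le d<\omega$, or $\{1,2,\dots\}\cup\{\omega\}$. In ZFC every one of these possibilities occurs in $\mathcal K$.

*Proof.* **The set is an initial segment.** If $m<n$, then $G^m$ embeds in $G^n$, and the Fréchet property is hereditary.

**If all finite powers are Fréchet, so is $G^\omega$.** By homogeneity let the identity $1$ be in $\overline{\mathcal A}$, $\mathcal A\subseteq G^\omega$. For each finite $n\ge1$ the projection of $\mathcal A$ to $G^n$ has the identity in its closure. As $G^n$ is Fréchet, we can choose a countable $\mathcal A_n\subseteq\mathcal A$ whose projection to $G^n$ has the identity in its closure. Then $\mathcal A'=\bigcup_n\mathcal A_n$ is countable, and $1\in\overline{\mathcal A'}$ since a basic neighborhood restricts only finitely many coordinates. Moreover $\mathcal A'\subseteq H^\omega$,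 where $H$ is the countable subgroup generated by all coordinates of members of $\mathcal A'$. Since $H$, and hence $H^\omega$, is metrizable, a sequence from $\mathcal A'$ converges to $1$.

**Realization.** The trivial group realizes the last case. The group of Theorem 2 for $d$ realizes $\{1,\dots,d\}$. Its power $G^{d+1}$ is in $\mathcal K$, because its countable subgroups lie in some $G_\gamma^{d+1}$; it is not Fréchet, so it realizes $\emptyset$. $\square$

In our group the square fails badly: it is not even countably tight. One cannot avoid this in ZFC, nor can one, in ZFC, make the $G$ of Theorem 1 separable.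

**Remark 9.** By M. Hrušák and U. A. Ramos-García (*Malykhin's problem*, Adv. Math. 262 (2014) 193–212) it is consistent that every separable Fréchet group is metrizable. In such a model, let $G$ be a Fréchet group. If $G$ is separable, then $G$ and $G^2$ are metrizable, so $G^2$ is Fréchet. Suppose instead that $G^2$ is countably tight, and let the identity be in $\overline{\mathcal A}$, $\mathcal A\subseteq G^2$. Then it is in the closure of some countable $\mathcal A_0\subseteq\mathcal A$, and $\mathcal A_0\subseteq H^2$ for a countable subgroup $H\le G$. The group $H$ is separable, and Fréchet as a subspace of $G$, hence metrizable. So $H^2$ is metrizable and a sequence from $\mathcal A_0$ converges to the identity. Thus $G^2$ is Fréchet. So failure of countable tightness of $G^2$, as in Theorem 2, is unavoidable for a ZFC example.
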